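# Pietsch integral operators on $C(T,X)$ and their representing measures

## 1. The guess: integral values $G(E)$ should give an integral operator $U$

Let $X$ and $Y$ be Banach spaces and let $T$ be a compact Hausdorff space. A bounded operator $U:C(T,X)\to Y$ comes with an operator-valued measure $G$ on $T$, and $U$ is integration against $G$. Suppose that every value $G(E):X\to Y$ is a Pietsch integral operator, and that the integral norms of the pieces $G(E_1),\dots,G(E_n)$ add up to at most a fixed constant, whatever partition $E_1,\dots,E_n$ of $T$ we take. Is $U$ itself Pietsch integral?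

The answer one would first guess is yes. A Pietsch integral operator is an average of rank-one operators: it is given by a $Y$-valued measure on a dual unit ball. If we spread each small piece $G(dt)$ over $\{t\}\times U_{X^*}$, we expect a $Y$-valued measure on $T\times U_{X^*}$ that represents $U$, and our assumption bounds its total variation. The converse implication does hold (we prove it in Section 9). So we fix the definitions and then test the guess on simple cases.

**Conventions.** Scalars are real or complex. $U_E$ is the closed unit ball of $E$, and a dual ball $U_{E^*}$ carries the weak* topology. $J_E:E\to E^{**}$ is the canonical embedding. $C(T,X)$ has the supremum norm, $\Sigma$ is the Borel $\sigma$-field of $T$, and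
$$K=U_{X^*},\qquad \mathcal B=U_{C(T,X)^*}.$$
For $\varphi\in C(T)$, $x\in X$ we write $\varphi\otimes x$ for $t\mapsto\varphi(t)x$. By partitions of unity the span $C(T)\otimes X$ of these functions is dense in $C(T,X)$.

**Measures.** Let $\Omega$ be compact Hausdorff and $F$ a Banach space. A finitely additive $m$ from the Borel sets of $\Omega$ to $F$ has variation $|m|(D)=\sup\sum_i\|m(D_i)\|$, over finite Borel partitions of $D$. It is regular if for every Borel $D$ and $\varepsilon>0$ there are a compact $C$ and an open $O$ with $C\subset D\subset O$ and $\|m(B)\|\le\varepsilon$ for every Borel $B\subset O\setminus C$. From now on, "measure" on a compact space means a countably additive, regular set function of bounded variation.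

For countably additive $m$ of bounded variation, $|m|$ is countably additive, and $m$ is regular exactly when $|m|$ is. Indeed, if $|m|$ is regular, use $\|m(B)\|\le|m|(B)$. If $m$ is regular, take a partition $D_1,\dots,D_n$ of $D$ with $\sum\|m(D_i)\|\ge|m|(D)-\varepsilon$ and compact $C_i\subset D_i$ with $\|m(D_i\setminus C_i)\|\le\varepsilon/n$. Then $|m|(\bigcup C_i)\ge\sum\|m(C_i)\|\ge|m|(D)-2\varepsilon$, so $|m|$ is inner regular; passing to complements gives outer regularity.

For bounded Borel $f$, the integral $\int f\,dm$ is defined by uniform approximation with simple functions, and $\|\int f\,dm\|\le\int|f|\,d|m|$. We shall use the following facts.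

* (M1) If $m$ is finitely additive and $\|m(D)\|\le\rho(D)$ for all Borel $D$, with $\rho$ a finite positive regular measure, then $m$ is a measure and $|m|\le\rho$. Summing over partitions gives $|m|\le\rho$, and countable additivity and regularity are inherited from $\rho$. In particular restrictions $D\mapsto m(D\cap B)$ of measures are measures.
* (M2) If $R$ is a bounded operator, then $Rm$ is a measure with $|Rm|\le\|R\||m|$, by (M1), and $R\int f\,dm=\int f\,d(Rm)$.
* (M3) If $\phi:\Omega\to\Omega'$ is continuous between compact spaces, then $\phi_*m(D)=m(\phi^{-1}D)$ is a measure with $|\phi_*m|\le\phi_*|m|$. By (M1) it suffices that $\phi_*|m|$ is regular. If $C\subset\phi^{-1}(D)$ is compact with $|m|(\phi^{-1}(D)\setminus C)\le\varepsilon$, then $\phi(C)\subset D$ is compact and $\phi^{-1}(D\setminus\phi(C))\subset\phi^{-1}(D)\setminus C$.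
* (M4) If $\sum_n|m_n|(\Omega)<\infty$, then $\sum_nm_n$ is a measure with variation at most $\sum_n|m_n|$, by (M1).
* (M5) If $\rho$ is a finite positive regular measure and $S:L_1(\rho)\to F$ is a contraction, then $m(D)=S(1_D)$ is a measure, $|m|\le\rho$, and $\int f\,dm=S(f)$ for bounded Borel $f$. The first two claims are (M1); the third holds for simple $f$, hence for uniform limits.
* (M6) If $g\in L_1(\rho,F)$ (Bochner) and $m(D)=\int_Dg\,d\rho$, then $|m|(D)=\int_D\|g\|\,d\rho$. Here "$\le$" is clear. For "$\ge$", take a simple $g'$ with $\int\|g-g'\|\,d\rho\le\varepsilon$ and let $D_i$ be the parts of $D$ on which $g'$ is constant; then $\sum\|\int_{D_i}g\|\ge\sum\|\int_{D_i}g'\|-\varepsilon=\int_D\|g'\|-\varepsilon\ge\int_D\|g\|-2\varepsilon$.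

**Pietsch integral operators.** $V\in L(E,F)$ is Pietsch integral if there is an $F$-valued measure $\mu$ on $U_{E^*}$ with $V(e)=\int e^*(e)\,d\mu(e^*)$ for all $e\in E$. We say that $\mu$ represents $V$. The norm $\|V\|_{\rm pint}$ is the infimum of $|\mu|(U_{E^*})$ over all representing $\mu$, and $PI(E,F)$ is the space of such operators. It is a normed operator ideal. Clearly $\|V\|\le\|V\|_{\rm pint}$.

For example, a finite sum $Ve=\sum_ie_i^*(e)y_i$ with $\|e_i^*\|\le1$ is represented by $\sum_iy_i\delta_{e_i^*}$, so $\|V\|_{\rm pint}\le\sum\|y_i\|$. As a second example, the inclusion $C(\Omega)\to L_1(\rho)$ is Pietsch integral: by (M5) $m(D)=1_D$ is an $L_1(\rho)$-valued measure, and we push it to $U_{C(\Omega)^*}$ by $\omega\mapsto\delta_\omega$.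

The ideal inequality is easy to see. If $\mu$ represents $V$, and $S:E_0\to E$ with $S\ne0$ and $R:F\to F_0$ are bounded, then $RVS$ is represented by $\|S\|\,\phi_*(R\mu)$ with $\phi(e^*)=S^*e^*/\|S\|$. Hence $\|RVS\|_{\rm pint}\le\|R\|\|V\|_{\rm pint}\|S\|$.

**Representing measures.** By the Riesz-type theorem (Dinculeanu; see Diestel–Uhl, *Vector Measures*, p. 182), every $U\in L(C(T,X),Y)$ has a unique representing measure. This is the unique finitely additive $G:\Sigma\to L(X,Y^{**})$ of finite semivariation such that for each $y^*\in Y^*$ the $X^*$-valued set function $G_{y^*}(E)x=\langle G(E)x,y^*\rangle$ is a measure (regular, countably additive, of bounded variation) and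
$$y^*(Uf)=\int_Tf\,dG_{y^*}\qquad(f\in C(T,X)).$$
Finite semivariation means that $\|\sum G(E_i)x_i\|$ is bounded over all finite partitions and all $\|x_i\|\le1$. For example, $Uf=Vf(t_0)$ with $V\in L(X,Y)$ has $G(E)=1_E(t_0)V$.

**Conjecture.** (From *Pietsch Integral Operators Defined On Injective Tensor Products Of Spaces And Applications*.) If the representing measure $G$ of $U\in L(C(T,X),Y)$ satisfies
$$G(E)\in PI(X,Y)\quad\text{for each }E\in\Sigma,\tag{1}$$
$$|G|_{\rm pint}:=\sup\sum_i\|G(E_i)\|_{\rm pint}<\infty\quad\text{(finite partitions of $T$ into sets of $\Sigma$)},\tag{2}$$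
then $U\in PI(C(T,X),Y)$.

We need a way to recognize $G$ when we meet it.

**Lemma 1.** Let $U\in L(C(T,X),Y)$, let $G:\Sigma\to L(X,Y)$ be finitely additive, and let $\rho$ be a finite positive regular measure on $T$ with $\|G(E)\|\le\rho(E)$ for all $E$. If $y^*U(\varphi\otimes x)=\int\varphi\,d\langle Gx,y^*\rangle$ for all $\varphi\in C(T)$, $x\in X$, $y^*\in Y^*$, then $G$ is the representing measure of $U$.

**Proof.** For $\|x_i\|\le1$ we have $\|\sum G(E_i)x_i\|\le\rho(T)$, so the semivariation is finite. Since $\|G_{y^*}(E)\|\le\|y^*\|\rho(E)$, (M1) shows that $G_{y^*}$ is a measure. Both sides of $y^*(Uf)=\int f\,dG_{y^*}$ are continuous in $f$ and agree on $C(T)\otimes X$, hence everywhere. Uniqueness finishes the proof. $\blacksquare$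

## 2. Finite $T$, scalar $X$, scattered $T$

For $t\in T$ let $\kappa_t:K\to\mathcal B$, $\kappa_t(x^*)(f)=x^*(f(t))$. It is continuous, since $x^*\mapsto x^*(f(t))$ is continuous for each $f$.

Let $T$ be finite. Then $Uf=\sum_tG(\{t\})f(t)$. If $\mu_t$ is a measure on $K$ representing $G(\{t\})$, then $\sum_t\kappa_{t*}\mu_t$ represents $U$. The guess is right, with $\|U\|_{\rm pint}\le\sum_t\|G(\{t\})\|_{\rm pint}$.

Let $X$ be the scalar field. An operator from the scalars to $Y$ is a vector $y\in Y$. Its integral norm is $\|y\|$: it is at least the operator norm $\|y\|$, and $y\delta_1$ represents it. So (1) and (2) say that $G$ is $Y$-valued with finite variation $|G|$, which is finitely additive. We show that $G$ is a measure. Given $D$ and $\varepsilon$, take a partition $D_1,\dots,D_n$ of $D$ with $\sum\|G(D_i)\|\ge|G|(D)-\varepsilon$, norm-one $y_i^*$ with $|y_i^*G(D_i)|\ge\|G(D_i)\|-\varepsilon/n$, and, by regularity of the scalar measures $y_i^*G$, compact $C_i\subset D_i$ with $|y_i^*G(C_i)|\ge|y_i^*G(D_i)|-\varepsilon/n$.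 Then $|G|(\bigcup C_i)\ge\sum\|G(C_i)\|\ge|G|(D)-3\varepsilon$. So $|G|$ is inner regular with respect to compact sets. It is then countably additive: if $D_n\downarrow\emptyset$, choose compact $C_n\subset D_n$ with $|G|(D_n\setminus C_n)\le\varepsilon2^{-n}$. By compactness $C_1\cap\dots\cap C_N=\emptyset$ for some $N$, so $D_N\subset\bigcup_{n\le N}(D_n\setminus C_n)$ and $|G|(D_N)\le\varepsilon$. Thus $|G|$ is a finite regular measure, $G$ is a measure by (M1), $Uf=\int f\,dG$, and the image of $G$ under $t\mapsto\delta_t$ represents $U$. The guess is right again.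

Next, let $T=\{0,1,\frac12,\frac13,\dots\}$. Every measure on $T$ is a sum of point masses, so $U$ should be the absolutely convergent sum $\sum_tG(\{t\})f(t)$, and we argue as for finite $T$. The right generality is this.

**Definition.** $T$ is scattered if every nonempty closed subset has a point that is isolated relative to that subset. A convergent sequence with its limit is scattered; $[0,1]$ and the Cantor set are not, since they are closed subsets of themselves without isolated points.

**Proposition 2.** If $T$ is scattered and (1), (2) hold, then $U\in PI(C(T,X),Y)$ and $\|U\|_{\rm pint}\le|G|_{\rm pint}$.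

**Proof.** We first show that every scalar measure $\nu$ on $T$ is discrete: $\nu(E)=\sum_{t\in E}\nu(\{t\})$. The set of $t$ with $|\nu|(\{t\})>0$ is countable. Let $\rho$ be the restriction of $|\nu|$ to its complement, a positive regular measure vanishing on points. Let $S$ be the complement of the union of all open $\rho$-null sets. This union is $\rho$-null, since each of its compact subsets is covered by finitely many of these open sets and $\rho$ is regular. If $O$ is open and $\rho(O\cap S)=0$, then $\rho(O)=0$, so $O\cap S=\emptyset$; hence every nonempty relatively open subset of $S$ has positive measure. An isolated point of $S$ would therefore have positive mass. So $S$ has no isolated point, $S=\emptyset$, and $\rho=0$.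

By (2), applied to the partitions $\{t_1\},\dots,\{t_n\},T\setminus\{t_1,\dots,t_n\}$,
$$\sum_t\|G(\{t\})\|_{\rm pint}\le|G|_{\rm pint}.$$
So only countably many $G(\{t\})$ are nonzero, and $f\mapsto\sum_tG(\{t\})f(t)$ is an absolutely convergent, bounded operator. The measures $\langle Gx,y^*\rangle$ are discrete, so $y^*U(\varphi\otimes x)=\sum_t\varphi(t)\langle G(\{t\})x,y^*\rangle$, and by density $Uf=\sum_tG(\{t\})f(t)$ for all $f$. Given $\delta>0$, represent each nonzero $G(\{t\})$ by $\mu_t$ on $K$ with $|\mu_t|(K)\le(1+\delta)\|G(\{t\})\|_{\rm pint}$. By (M3) and (M4), $\sum_t\kappa_{t*}\mu_t$ is a measure on $\mathcal B$ of variation at most $(1+\delta)|G|_{\rm pint}$, and it represents $U$. Let $\delta\to0$. $\blacksquare$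

## 3. Gluing over partitions, and a limit with values in $Y^{**}$

For general $T$ a sensible person cuts $T$ into small pieces. Take a finite Borel partition $\pi=(E_l)$ into nonempty sets, points $t_l\in E_l$, and measures $\mu_l$ on $K$ representing $G(E_l)$ with variation close to $\|G(E_l)\|_{\rm pint}$. Then $\mu_\pi=\sum_l\kappa_{t_l*}\mu_l$ represents $U_\pi f=\sum_lG(E_l)f(t_l)$ and has variation essentially at most $|G|_{\rm pint}$. Moreover $U_\pi f$ is close to $Uf$. Indeed $\|G_{y^*}(E)\|\le\|y^*\|\|G(E)\|_{\rm pint}$, so $|G_{y^*}|(T)\le\|y^*\||G|_{\rm pint}$, and if $f$ oscillates by at most $\delta$ on each $E_l$, then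
$$|y^*(Uf-U_\pi f)|=\Big|\sum_l\int_{E_l}(f-f(t_l))\,dG_{y^*}\Big|\le\delta\,\|y^*\|\,|G|_{\rm pint}.$$
So $U$ is a pointwise limit of operators whose integral norms are bounded. All we lack is a limit of the measures $\mu_\pi$. A bounded net of $Y$-valued measures does have a limit point when tested against continuous functions and functionals $y^*$, but its values lie in $Y^{**}$. Already on a one-point space the $c_0$-valued measures $(e_1+\dots+e_n)\delta_p$ have the limit $(1,1,1,\dots)\delta_p$, which is $\ell_\infty$-valued. Here is the clean form of what the approach yields.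

**Lemma 3.** If (1) and (2) hold, then there is a $Y^{**}$-valued measure $\mu$ on $\mathcal B$ with $|\mu|(\mathcal B)\le|G|_{\rm pint}$ representing $J_YU:C(T,X)\to Y^{**}$. In particular $\|J_YU\|_{\rm pint}\le|G|_{\rm pint}$.

**Proof.** **Step 1: integral operators are bounded functionals for the injective norm.** For $V\in PI(X,Y)$ and $u=\sum_ix_i\otimes y_i^*\in X\otimes Y^*$ put $\langle V,u\rangle=\sum_iy_i^*(Vx_i)$ and $\|u\|_\varepsilon=\sup_{x^*\in K}\|\sum_ix^*(x_i)y_i^*\|$. We claim $|\langle V,u\rangle|\le\|V\|_{\rm pint}\|u\|_\varepsilon$. Let $\mu_V$ represent $V$. The finitely many bounded functions $x^*\mapsto x^*(x_i)$ can be approximated uniformly, on a common finite Borel partition $(D_l)$ of $K$, by the step functions with value $x_l^*(x_i)$ on $D_l$, where $x_l^*\in D_l$. So $\langle V,u\rangle$ is a limit of sums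
$$\sum_l\Big(\sum_ix_l^*(x_i)y_i^*\Big)(\mu_V(D_l)),$$
whose modulus is at most $\|u\|_\varepsilon\sum_l\|\mu_V(D_l)\|\le\|u\|_\varepsilon|\mu_V|(K)$. Take the infimum over $\mu_V$.

**Step 2: $U$ as a functional on $C(T)\otimes X\otimes Y^*$.** For $F=\sum_j\varphi_j\otimes x_j\otimes y_j^*$ let $F(t)=\sum_j\varphi_j(t)x_j\otimes y_j^*$ and
$$\Lambda(F)=\sum_jy_j^*U(\varphi_j\otimes x_j)=\sum_j\int\varphi_j\,d\langle Gx_j,y_j^*\rangle.$$
We claim $|\Lambda(F)|\le|G|_{\rm pint}\sup_t\|F(t)\|_\varepsilon$. Given $\delta>0$, choose a finite partition of $T$ into nonempty Borel sets $E_l$ and points $t_l\in E_l$ with $|\varphi_j-\varphi_j(t_l)|\le\delta$ on $E_l$ for all $j,l$. Then $\Lambda(F)$ differs from $\sum_l\langle G(E_l),F(t_l)\rangle$ by at most $\delta\sum_j|\langle Gx_j,y_j^*\rangle|(T)$, and by Step 1 this sum is at most $\sum_l\|G(E_l)\|_{\rm pint}\|F(t_l)\|_\varepsilon$ in modulus. Let $\delta\to0$.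

**Step 3: pass to a scalar measure.** To $F$ we associate the continuous function
$$(e^*,y^{**})\mapsto\sum_je^*(\varphi_j\otimes x_j)\,y^{**}(y_j^*)\quad\text{on }\mathcal B\times U_{Y^{**}}.$$
Its sup norm is $\sup_{y^{**}}\|\sum_jy^{**}(y_j^*)\varphi_j\otimes x_j\|=\sup_{y^{**},t,x^*}|\sum_jy^{**}(y_j^*)\varphi_j(t)x^*(x_j)|=\sup_t\|F(t)\|_\varepsilon$. So $\Lambda$ is a functional of norm at most $|G|_{\rm pint}$ on a subspace of $C(\mathcal B\times U_{Y^{**}})$. By Hahn–Banach and Riesz there is a scalar measure $\nu$ with $\|\nu\|\le|G|_{\rm pint}$ and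
$$y^*(Uf)=\int e^*(f)\,y^{**}(y^*)\,d\nu(e^*,y^{**})\tag{3}$$
for $f\in C(T)\otimes X$, hence for all $f\in C(T,X)$ by density.

**Step 4: integrate out $y^{**}$.** Define $\mu(D)\in Y^{**}$ by $\langle\mu(D),y^*\rangle=\int_{D\times U_{Y^{**}}}y^{**}(y^*)\,d\nu$. Then $\|\mu(D)\|\le|\nu|(D\times U_{Y^{**}})$. The right side is the image of $|\nu|$ under a projection, a regular measure by (M3). By (M1) $\mu$ is a measure with $|\mu|(\mathcal B)\le\|\nu\|\le|G|_{\rm pint}$. Testing on $y^*$ and using (3), $J_YUf=\int e^*(f)\,d\mu$. $\blacksquare$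

If there is a bounded projection $P$ of $Y^{**}$ onto $Y$, we are done: $Uf=PJ_YUf=\int e^*(f)\,d(P\mu)$, so $U\in PI(C(T,X),Y)$ and $\|U\|_{\rm pint}\le\|P\||G|_{\rm pint}$. Without such a $P$ the approach stops exactly here: the operator $J_YU$ takes its values in $Y$, but nothing forces the values $\mu(D)$ to lie in $Y$. A counterexample must therefore use a $Y$ that is uncomplemented in $Y^{**}$, and a $T$ that is not scattered.

## 4. The guess is wrong: Theorems A and B

**Definition.** $X$ has property $(*)$ if for every $j\in\mathbb N$ there are a finite-dimensional space $L_j$, a subspace $Z_j\subset L_j$, and operators $A_j:X\to Z_j$, $B_j:Z_j\to X$ with $\|B_j\|\le1$, such that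

* $A_jx=\int_{U_{X^*}}x^*(x)\,d\alpha_j(x^*)$ for some $L_j$-valued measure $\alpha_j$ on $U_{X^*}$ with $|\alpha_j|(U_{X^*})\le1$;
* $|\operatorname{tr}(A_jB_j)|\ge4^j$.

The integral over $x^*$ lands in $Z_j$, but the measure $\alpha_j$ only has values in the larger space $L_j$. The example is $X=\ell_2$ (Lemma 5).

**Theorem A.** Let $T$ be non-scattered and let $X$ have $(*)$. Then there are a separable $Y$ and $U\in L(C(T,X),Y)$ whose representing measure $G$ satisfies (1), (2) and $|G|_{\rm pint}\le1$, but $U\notin PI(C(T,X),Y)$. The space $\ell_2$ has $(*)$. Hence the conjecture is false; it fails for $T=[0,1]$, $X=\ell_2$ and a suitable separable $Y$.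

A Banach space $I$ is injective if every bounded operator from a subspace $E\subset F$ into $I$ extends to a bounded operator $F\to I$, and 1-injective if the extension can be chosen with the same norm. For example $\ell_\infty(\Gamma)$ is 1-injective: apply Hahn–Banach in each coordinate. $X$ is an $\mathcal L_\infty$-space if for some constant $c$ every finite-dimensional subspace of $X$ lies in a finite-dimensional subspace that is $c$-isomorphic to some $\ell_\infty^n$; an example is $c_0$.

**Theorem B.**

* (B1) If $X^{**}$ is not injective (by Lindenstrauss–Rosenthal, equivalently, if $X$ is not an $\mathcal L_\infty$-space), then $X$ has $(*)$. So for such $X$ and every non-scattered $T$ the conjecture fails for a suitable separable $Y$.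
* (B2) If $U\in PI(C(T,X),Y)$, then (1) holds and $|G|_{\rm pint}\le\|U\|_{\rm pint}$.
* (B3) If $T$ is scattered, the conjecture holds for all $X,Y$, with $\|U\|_{\rm pint}=|G|_{\rm pint}$. Hence for a given $T$ the conjecture holds for all $X,Y$ if and only if $T$ is scattered.
* (B4) If $P$ is a bounded projection of $Y^{**}$ onto $Y$, the conjecture holds for all $T,X$, with $\|U\|_{\rm pint}\le\|P\||G|_{\rm pint}$.
* (B5) If $i:X\to C(\Omega)$, $p:C(\Omega)\to X$ are operators with $pi=\mathrm{id}_X$ for some compact $\Omega$, the conjecture holds for all $T,Y$, with $\|U\|_{\rm pint}\le\|i\|\|p\||G|_{\rm pint}$, and equality $\|U\|_{\rm pint}=|G|_{\rm pint}$ if $X=C(\Omega)$.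

(B4) was proved in Section 3. Sections 5–8 prove Theorem A, and Sections 9 and 10 prove the rest of Theorem B, which Theorem A does not need. The case of non-scattered $T$ and $X$ an $\mathcal L_\infty$-space not complemented in any $C(\Omega)$ is not decided here.

## 5. The trace bound and the space $\ell_2$

The integral norm of an operator depends on its target: enlarging the target space can make it much smaller. The trace detects this.

**Lemma 4.** Let $Z$ be finite-dimensional, let $\sigma$ be a $Z$-valued measure on $U_{E^*}$, $Ve=\int e^*(e)\,d\sigma(e^*)$, and let $B:Z\to E$ be linear. Then $|\operatorname{tr}(VB)|\le\|B\|\,|\sigma|(U_{E^*})$.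

**Proof.** The coordinates of $\sigma$ are absolutely continuous with respect to $|\sigma|$, so the scalar Radon–Nikodým theorem gives $\sigma(D)=\int_Dh\,d|\sigma|$ with $h:U_{E^*}\to Z$. By (M6) $|\sigma|(D)=\int_D\|h\|\,d|\sigma|$ for all $D$, so $\|h\|=1$ a.e. Let $z_1,\dots,z_d$ be a basis of $Z$ with coordinate functionals $z_m^*$. Since $\sum_mz_m^*(h)z_m=h$,
$$\operatorname{tr}(VB)=\sum_mz_m^*(VBz_m)=\int\sum_me^*(Bz_m)\,z_m^*(h(e^*))\,d|\sigma|=\int e^*\big(Bh(e^*)\big)\,d|\sigma|(e^*),$$
and the integrand has modulus at most $\|B\|$ a.e. $\blacksquare$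

So in property $(*)$ the operator $A_j$ has integral norm at most $1$ into $L_j$, but at least $4^j$ into $Z_j$.

**Lemma 5.** $\ell_2$ has $(*)$.

**Proof.** **Step 1: embed $\ell_2^n$ in $\ell_1^{2^n}$ by random signs.** Let
$$a_n:\ell_2^n\to\ell_1^{2^n},\qquad a_nx=2^{-n}\Big(\sum_m\varepsilon_mx_m\Big)_{\varepsilon\in\{\pm1\}^n}.$$
With $S=\sum_m\varepsilon_mx_m$ and $\mathbb E$ the average over $\varepsilon$, we have $\|a_nx\|=\mathbb E|S|$ and $\mathbb E|S|^2=\|x\|^2$. We claim $\mathbb E|S|^4\le3\|x\|^4$. For real $x$, $\mathbb ES^4=\sum x_m^4+3\sum_{m\ne l}x_m^2x_l^2\le3\|x\|^4$. For complex $x$,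
$$\||S|^2\|_{L_2}\le\|(\operatorname{Re}S)^2\|_{L_2}+\|(\operatorname{Im}S)^2\|_{L_2}\le\sqrt3\big(\|\operatorname{Re}x\|^2+\|\operatorname{Im}x\|^2\big)=\sqrt3\|x\|^2.$$
Hölder gives $\mathbb E|S|^2=\mathbb E|S|^{2/3}|S|^{4/3}\le(\mathbb E|S|)^{2/3}(\mathbb E|S|^4)^{1/3}$, so
$$\|a_nx\|=\mathbb E|S|\ge(\mathbb E|S|^2)^{3/2}(\mathbb E|S|^4)^{-1/2}\ge\|x\|/\sqrt3.$$

**Step 2: the data for $j$.** Let $n=16^{j+1}$, $L_j=\ell_1^{2^n}$, $Z_j=a_n(\ell_2^n)$, let $\pi:\ell_2\to\ell_2^n$ be the projection on the first $n$ coordinates, and put $A_j=n^{-1/2}a_n\pi$, $B_j=3^{-1/2}a_n^{-1}:Z_j\to\ell_2^n\subset\ell_2$. By Step 1 $\|B_j\|\le1$. Next,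
$$A_jx=\sum_\varepsilon2^{-n}\Big(n^{-1/2}\sum_{m\le n}\varepsilon_mx_m\Big)e_\varepsilon,$$
and the functional in parentheses has norm $1$; call it $\varepsilon/\sqrt n$. So $\alpha_j=\sum_\varepsilon2^{-n}e_\varepsilon\delta_{\varepsilon/\sqrt n}$ represents $A_j$ in $L_j$, with variation at most $1$. Finally $A_jB_j=(3n)^{-1/2}\mathrm{id}_{Z_j}$, and $\dim Z_j=n$, so the trace is $\sqrt{n/3}=4^{j+1}/\sqrt3\ge4^j$. $\blacksquare$

## 6. A space $Y$ between $L_1(\lambda,Z)$ and $L_1(\lambda,L)$

From here to the end of Section 8, $X$ has $(*)$. Put $c_j=2^{-j}$,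
$$L=\Big(\bigoplus_jL_j\Big)_{\ell_1},\quad Z=\Big(\bigoplus_jZ_j\Big)_{\ell_1}\subset L,\quad A:X\to Z,\ Ax=(c_jA_jx)_j,\quad\alpha=\sum_jc_j\alpha_j.$$
By (M4) $\alpha$ is an $L$-valued measure on $K$ with $|\alpha|(K)\le\sum2^{-j}=1$, and $Ax=\int x^*(x)\,d\alpha(x^*)$ in $L$. In particular $\|A\|\le1$. Let $P_j:Z\to Z_j$ be the coordinate projection, so $P_jA=c_jA_j$ and
$$|\operatorname{tr}(P_jAB_j)|=|\operatorname{tr}(c_jA_jB_j)|\ge2^{-j}4^j=2^j.\tag{4}$$
Let $\Delta=\{0,1\}^{\mathbb N}$ with Haar probability $\lambda$, $r_k(t)=(-1)^{t_k}$, and let $F_k$ be the space of functions on $\Delta$ that depend only on the first $k$ coordinates.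

Take $T=\Delta$ for a moment and look at $f\mapsto A\circ f$ on $C(\Delta,X)$. Two targets suggest themselves, and both fail.

The target $H=L_1(\lambda,Z)$ is too small: already $G(\Delta)$, the operator $x\mapsto1\otimes Ax$, is not in $PI(X,H)$. For if an $H$-valued $\sigma$ on $K$ represented it, then applying the contraction $h\mapsto P_j\int h\,d\lambda$ would represent $P_jA$ by a $Z_j$-valued measure of variation at most $|\sigma|(K)$. By Lemma 4 and (4) we would get $2^j\le|\sigma|(K)$ for every $j$.

The target $L_1(\lambda,L)$ is too large: there $f\mapsto A\circ f$ is Pietsch integral. Let $\rho$ be the positive measure on $\Delta\times K$ with $\int F\,d\rho=\int\!\int F\,d|\alpha|\,d\lambda$ for $F\in C(\Delta\times K)$, and let $(SF)(t)=\int F(t,x^*)\,d\alpha(x^*)$. Then $SF$ is continuous in $t$ and $\|SF\|_1\le\int|F|\,d\rho$, so $S$ extends to a contraction $L_1(\rho)\to L_1(\lambda,L)$, and (M5) gives a measure $m$ with $\int F\,dm=SF$. For $F(t,x^*)=x^*(f(t))$ this is $SF=A\circ f$. The image of $m$ under the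 continuous map $(t,x^*)\mapsto\kappa_t(x^*)$ represents the operator.

We want a target in between: each single piece $x\mapsto f\otimes Ax$ must be integral at cost $\|f\|_1$, but not all of them by one common measure. Every $f\in L_1(\lambda)$ is an absolutely convergent sum of functions from the spaces $F_k$. So we adjoin to $H$, for every $k$, a separate copy of $F_k\otimes L$, glued to $H$ only along $F_k\otimes Z$. The Rademacher functions $r_1,r_2,\dots$ will then need ever new copies.

**Definition of $Y$.** Let $M_k=F_k\otimes L\subset L_1(\lambda,L)$ and $H_k=F_k\otimes Z=M_k\cap H$, with $L_1$-norms, and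
$$Y=\Big(H\oplus_1\Big(\bigoplus_kM_k\Big)_{\ell_1}\Big)\Big/N,\qquad N=\Big\{\Big(-\sum_kh_k,(h_k)_k\Big):h_k\in H_k,\ \sum_k\|h_k\|<\infty\Big\}.$$
$N$ is closed, because $(h_k)\mapsto(-\sum h_k,(h_k))$ is bounded, and bounded below, on the Banach space $(\bigoplus H_k)_{\ell_1}$. $Y$ is separable, since $H$ and all $M_k$ are. Let $\iota:H\to Y$ and $e_k:M_k\to Y$ be the canonical maps; they are contractions. Let $Q=Y/\iota(H)$ with quotient map $q$.

**Lemma 6.**

* (a) $\iota$ is isometric.
* (b) $e_k(h)=\iota(h)$ for $h\in H_k$.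
* (c) $Q$ is isometric to a countable $\ell_1$-sum of finite-dimensional spaces.
* (d) If $\rho$ is a finite positive measure and $m$ is a countably additive $Q$-valued measure of bounded variation with $m\ll\rho$, then $m(D)=\int_Dg\,d\rho$ for some $g\in L_1(\rho,Q)$.

**Proof.** (a) $\|\iota h\|=\inf\{\|h-\sum h_k\|+\sum\|h_k\|\}\ge\|h\|$ by the triangle inequality.

(b) The element $(-h,\ h\text{ in slot }k)$ lies in $N$.

(c) The preimage of $\iota(H)$ in $H\oplus_1(\bigoplus M_k)_{\ell_1}$ is $(H\oplus0)+N=H\oplus(\bigoplus H_k)_{\ell_1}$. Hence $Q$ is the quotient of $(\bigoplus M_k)_{\ell_1}$ by $(\bigoplus H_k)_{\ell_1}$. Since nearly optimal $h_k\in H_k$ can be chosen independently in each slot, with errors $\varepsilon2^{-k}$ and then $\|h_k\|\le2\|m_k\|+\varepsilon2^{-k}$ summable, this quotient is $(\bigoplus_kM_k/H_k)_{\ell_1}$ isometrically. A function in $M_k$ is constant on the $2^k$ cylinders of level $k$, so up to the factor $2^{-k}$ in the norm $M_k=\ell_1^{2^k}(L)$ and $H_k=\ell_1^{2^k}(Z)$, and $M_k/H_k\cong\ell_1^{2^k}(L/Z)$.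 In the same way $L/Z=(\bigoplus_jL_j/Z_j)_{\ell_1}$. So $Q=(\bigoplus_nQ_n)_{\ell_1}$ with all $Q_n$ finite-dimensional.

(d) This is the Radon–Nikodým property, which $Q$ has because it is a separable dual, namely of a $c_0$-sum (Dunford–Pettis; Diestel–Uhl, Thm. III.3.1). In our case it can be seen directly. Let $m_n$ be the coordinates of $m$. By the scalar Radon–Nikodým theorem $m_n(D)=\int_Dg_n\,d\rho$ with $g_n\in L_1(\rho,Q_n)$, and $\int\|g_n\|\,d\rho=|m_n|(\Omega)$ by (M6), where $\Omega$ is the whole space. Common refinements of partitions and $\|m(D)\|=\sum_n\|m_n(D)\|$ give $\sum_{n\le N}|m_n|(\Omega)\le|m|(\Omega)$ for each $N$. So $\sum_n\int\|g_n\|\,d\rho<\infty$, the series of the $g_n$ converges in $L_1(\rho,Q)$ to some $g$, and $m(D)=\int_Dg\,d\rho$ coordinate by coordinate. $\blacksquare$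

**Lemma 7.** For $f\in L_1(\lambda)$ let $V_fx=\iota(f\otimes Ax)$. Then $V_f\in PI(X,Y)$ and $\|V_f\|_{\rm pint}\le\|f\|_1$.

**Proof.** **Step 1: write $f$ as a cheap sum of functions from the $F_k$.** Let $\delta>0$. The conditional expectations $E_k$ onto $F_k$ are contractions on $L_1(\lambda)$ and $E_kf\to f$. Choose $k_1<k_2<\cdots$ with $\|f-E_{k_i}f\|_1\le\delta2^{-i-1}$, and put $f_{k_1}=E_{k_1}f$, $f_{k_{i+1}}=E_{k_{i+1}}f-E_{k_i}f$, and $f_k=0$ for all other $k$. Then $f_k\in F_k$, $f=\sum_kf_k$ in $L_1$, and since $\|f_{k_{i+1}}\|_1\le\delta2^{-i-1}+\delta2^{-i-2}\le\delta2^{-i}$,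
$$\sum_k\|f_k\|_1\le\|f\|_1+\delta.$$

**Step 2: transport $\alpha$ into $Y$ through the copies $M_k$.** Define $R:L\to Y$ by $Rl=\sum_ke_k(f_k\otimes l)$. Then $\|R\|\le\|f\|_1+\delta$. For $z\in Z$ we have $f_k\otimes z\in H_k$, so Lemma 6(b) gives $Rz=\sum_k\iota(f_k\otimes z)=\iota(f\otimes z)$. The $Y$-valued measure $\beta=R\alpha$ has variation at most $\|f\|_1+\delta$, and since $Ax\in Z$,
$$\int x^*(x)\,d\beta=R\int x^*(x)\,d\alpha=R(Ax)=\iota(f\otimes Ax)=V_fx.$$
Let $\delta\to0$. $\blacksquare$

## 7. The operator $U$ on $C(T,X)$ for non-scattered $T$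

If $T=\Delta$, take $Uf=\iota(A\circ f)$. In general we first find a copy of this situation inside $T$.

**Step 1: a closed $T_0\subset T$ with a continuous map $\theta$ onto $\Delta$.** Let $\emptyset\ne P\subset T$ be closed without isolated points, and put $V_\emptyset=P$. A nonempty relatively open $V_s\subset P$ contains two distinct points, since a single point would be isolated in $P$. As $P$ is compact Hausdorff, there are nonempty relatively open $V_{s0},V_{s1}\subset P$ with disjoint closures contained in $V_s$. This defines $V_s$ for all finite $0$–$1$ sequences $s$. By induction the sets $\overline{V_s}$ with $|s|=n$ are pairwise disjoint, for each $n$. Put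
$$T_0=\bigcap_n\bigcup_{|s|=n}\overline{V_s},$$
a compact set. For $t\in T_0$ and each $n$ there is exactly one $s_n$ of length $n$ with $t\in\overline{V_{s_n}}$, and $s_{n+1}$ extends $s_n$ because $\overline{V_{s0}},\overline{V_{s1}}\subset V_s$. Let $\theta(t)\in\Delta$ be the branch through all $s_n$. The map $\theta$ is onto, since decreasing sequences of nonempty compact sets have nonempty intersection. It is continuous, since for each $n$ the finitely many sets $T_0\cap\overline{V_s}$, $|s|=n$, are closed and partition $T_0$.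

**Step 2: lift $\lambda$ to $T_0$.** Since $\theta$ is onto, $\varphi\circ\theta\mapsto\int\varphi\,d\lambda$ is a well-defined functional of norm $1$ on $\{\varphi\circ\theta:\varphi\in C(\Delta)\}$. Extend it to $C(T_0)$ with norm $1$ by Hahn–Banach. It takes the value $1$ at the constant $1$, so it is given by a regular Borel probability $\lambda_0$ on $T_0$, and $\theta_*\lambda_0=\lambda$. We regard $\lambda_0$ as a measure on $T$.

**Step 3: transfer functions from $T$ to $\Delta$.** For $\varphi\in L_1(\lambda_0)$ let $w(\varphi)=d\,\theta_*(\varphi\lambda_0)/d\lambda$. This exists, since $|\theta_*(\varphi\lambda_0)|(D)\le\int_{\theta^{-1}D}|\varphi|\,d\lambda_0$, which is $0$ when $\lambda(D)=\lambda_0(\theta^{-1}D)=0$. The same inequality with $D=\Delta$ shows that $w:L_1(\lambda_0)\to L_1(\lambda)$ is a linear contraction. For bounded Borel $\psi$ on $\Delta$ we have $w(\psi\circ\theta)=\psi$, because $\int_{\theta^{-1}D}\psi\circ\theta\,d\lambda_0=\int_D\psi\,d\lambda$. By Tietze choose real $\rho_k\in C(T)$ with $|\rho_k|\le1$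 and $\rho_k|_{T_0}=r_k\circ\theta$. Then $w(\rho_k)=r_k$.

**Step 4: define $U$.** On $L_\infty(\lambda_0)\otimes X$ the map $W=w\otimes A$ into $L_1(\lambda)\otimes Z\subset H$ is well defined and linear. For a simple function $\sum_i1_{E_i}x_i$ with disjoint $E_i$,
$$\Big\|W\Big(\sum_i1_{E_i}x_i\Big)\Big\|\le\sum_i\|w(1_{E_i})\|_1\|Ax_i\|\le\|A\|\sum_i\lambda_0(E_i)\|x_i\|.$$
The last sum is the norm in $L_1(\lambda_0,X)$, where simple functions are dense. So $W$ extends to a bounded operator $L_1(\lambda_0,X)\to H$, and $W(\varphi\otimes x)=w(\varphi)\otimes Ax$ for $\varphi\in L_1(\lambda_0)$. Let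
$$U:C(T,X)\to L_1(\lambda_0,X)\xrightarrow{\,W\,}H\xrightarrow{\ \iota\ }Y.$$
Then $U(\varphi\otimes x)=\iota(w(\varphi)\otimes Ax)$, and in particular
$$U(\rho_k\otimes x)=\iota(r_k\otimes Ax).\tag{5}$$

**Step 5: the representing measure.** Put $G(E)x=\iota(w(1_E)\otimes Ax)$. It is finitely additive and $\|G(E)\|\le\|A\|\lambda_0(E)$. For fixed $x,y^*$ the identity $y^*\iota(w(\varphi)\otimes Ax)=\int\varphi\,d\langle Gx,y^*\rangle$ holds for simple $\varphi$. Both sides are continuous for the sup norm, so it holds for uniform limits of simple functions, in particular for $\varphi\in C(T)$. By Lemma 1, $G$ is the representing measure of $U$.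

**Step 6: (1) and (2) hold.** $G(E)=V_{w(1_E)}$, so Lemma 7 gives $G(E)\in PI(X,Y)$ and $\|G(E)\|_{\rm pint}\le\|w(1_E)\|_1\le\lambda_0(E)$. Summing over a partition, $|G|_{\rm pint}\le\lambda_0(T)=1$.

## 8. No $Y$-valued measure represents $U$

Suppose that a $Y$-valued measure $\mu$ on $\mathcal B$ satisfies $U(f)=\int\xi(f)\,d\mu(\xi)$ for all $f\in C(T,X)$. Modulo $\iota(H)$ the measure $\mu$ lives in $Q$, where it has a Bochner density. A measure with a density cannot see weakly null sequences, so along suitable differences of Rademacher functions only an $H$-valued part of $\mu$ acts. An $H$-valued measure is too small a resource, by Lemma 4.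

**Step 1: split $\mu$ into an $H$-valued measure and a part with a density.** The measure $q\mu$ has bounded variation and $q\mu\ll|\mu|$. By Lemma 6(d), $q\mu(D)=\int_Dg\,d|\mu|$ with $g\in L_1(|\mu|,Q)$. We lift $g$ to $Y$. Choose simple functions $g_n\to g$ in $L_1(|\mu|,Q)$ with $\|g_{n+1}-g_n\|_1\le2^{-n}$, and write $g_1$ and each $g_{n+1}-g_n$ as a finite sum of terms $v1_D$ with disjoint $D$. Listing all these terms we get $g=\sum_nv_n1_{D_n}$ in $L_1(|\mu|,Q)$ with $\sum_n\|v_n\||\mu|(D_n)<\infty$. Choose $y_n\in Y$ with $qy_n=v_n$ and $\|y_n\|\le2\|v_n\|$. Then $\tilde g=\sum_ny_n1_{D_n}$ converges absolutely in $L_1(|\mu|,Y)$ and $q\tilde g=g$ a.e. Put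
$$\tau(D)=\mu(D)-\int_D\tilde g\,d|\mu|.$$
Then $q\tau=0$, so $\tau$ has values in $\iota(H)$, which is closed since $\iota$ is isometric. Hence $\tau=\iota\tau_H$ with an $H$-valued measure $\tau_H$ of variation
$$C:=|\tau_H|(\mathcal B)=|\tau|(\mathcal B)\le|\mu|(\mathcal B)+\int\|\tilde g\|\,d|\mu|<\infty,$$
and for all $f\in C(T,X)$
$$U(f)=\iota\int\xi(f)\,d\tau_H(\xi)+\int\xi(f)\,\tilde g(\xi)\,d|\mu|(\xi).\tag{6}$$
The constant $C$ depends on $\mu$ and $\tilde g$ only. From now on we fix $j$.

**Step 2: test functions that the density does not see.** Let $z_1,\dots,z_d$ be a basis of $Z_j$. The functions $\xi\mapsto\xi(\rho_k\otimes B_jz_m)$, $k\in\mathbb N$, are bounded by $\|z_m\|$ on $\mathcal B$, so they are bounded in the Hilbert space $L_2(|\mu|)$. Hence there are $k_1<k_2<\cdots$ along which they converge weakly in $L_2(|\mu|)$ for every $m\le d$. Put $s_i=\rho_{k_{2i}}-\rho_{k_{2i+1}}$, so $\|s_i\|\le2$. For each $z\in Z_j$ the functions $h_i(\xi)=\xi(s_i\otimes B_jz)$ are bounded by $2\|z\|$ and tend weakly to $0$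 in $L_2(|\mu|)$. So $\int h_i\,y1_D\,d|\mu|=y\int_Dh_i\,d|\mu|\to0$ for $y\in Y$ and Borel $D$, and therefore $\int h_ig'\,d|\mu|\to0$ for simple $g'$. Since $\|\int h_i(\tilde g-g')\,d|\mu|\|\le2\|z\|\int\|\tilde g-g'\|\,d|\mu|$ can be made small by the choice of $g'$,
$$\Big\|\int\xi(s_i\otimes B_jz)\,\tilde g(\xi)\,d|\mu|(\xi)\Big\|\to0\qquad(i\to\infty).\tag{7}$$

**Step 3: recover $c_jA_jB_j$ from $U$.** Let $R_i:H\to Z$, $R_ih=\int r_{k_{2i}}h\,d\lambda$, a contraction. By (5), $\iota^{-1}U(s_i\otimes B_jz)=(r_{k_{2i}}-r_{k_{2i+1}})\otimes AB_jz$, and $\int r_{k_{2i}}(r_{k_{2i}}-r_{k_{2i+1}})\,d\lambda=1$, so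
$$P_jR_i\iota^{-1}U(s_i\otimes B_jz)=P_jAB_jz=c_jA_jB_jz.$$
In (6) with $f=s_i\otimes B_jz$, the left side and the first term on the right lie in $\iota(H)$; hence so does the last term. Applying $P_jR_i\iota^{-1}$ to (6) we get
$$c_jA_jB_j=S_i+\mathcal E_i\ \text{ on }Z_j,\qquad S_iz=\int\xi(s_i\otimes B_jz)\,d\sigma_i(\xi),\quad\sigma_i=P_jR_i\tau_H.\tag{8}$$
Since $P_jR_i\iota^{-1}$ is a contraction on $\iota(H)$, (7) gives $\mathcal E_iz\to0$ for each $z\in Z_j$. As $\dim Z_j<\infty$, $\operatorname{tr}\mathcal E_i\to0$.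

**Step 4: compare traces.** $S_i$ is the composition of $z\mapsto s_i\otimes B_jz$, of norm at most $2$ from $Z_j$ to $C(T,X)$, with the operator $f\mapsto\int\xi(f)\,d\sigma_i$, where $\sigma_i$ is $Z_j$-valued of variation at most $C$. By Lemma 4 with $E=C(T,X)$, $|\operatorname{tr}S_i|\le2C$. Letting $i\to\infty$ in (8) and using (4),
$$2^j\le|\operatorname{tr}(c_jA_jB_j)|\le2C.$$
Since $C$ does not depend on $j$, and $j$ is arbitrary, this is a contradiction. Hence $U\notin PI(C(T,X),Y)$. With Lemma 5, and since $[0,1]$ is not scattered, Theorem A is proved. $\blacksquare$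

Look back at Section 3: for this $U$ the operators $U_\pi$ converge to $U$ pointwise with integral norms at most $1$, and yet $U$ is not Pietsch integral.

## 9. The converse inequality, and operators through $C(\Omega)$

**1-summing operators.** $\pi_1(V)$ is the least $c$ with $\sum\|Ve_i\|\le c\sup_{e^*\in U_{E^*}}\sum|e^*(e_i)|$ for all finite families, and $V$ is 1-summing if $\pi_1(V)<\infty$. Since $\sup_{U_{E^*}}\sum|e^*(e_i)|=\sup_{|a_i|=1}\|\sum a_ie_i\|$, the supremum may be taken over any norming subset of $U_{E^*}$. Pietsch's domination theorem says: if $V$ is 1-summing and $M\subset U_{E^*}$ is weak*-compact and norming, there is a regular probability $\rho$ on $M$ with $\|Ve\|\le\pi_1(V)\int_M|e^*(e)|\,d\rho$. If $\mu$ represents $V$, then $\sum\|Ve_i\|\le\int\sum|e^*(e_i)|\,d|\mu|$; hence $\pi_1(V)\le\|V\|_{\rm pint}$. Since $J_Y$ is isometric, Lemma 3 gives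
$$\pi_1(U)=\pi_1(J_YU)\le\|J_YU\|_{\rm pint}\le|G|_{\rm pint}\quad\text{whenever (1) and (2) hold.}\tag{9}$$

**Lemma 8.** Let $\Omega$ be compact and $S:C(\Omega)\to Y$ 1-summing. Then there are a positive regular measure $\rho$ on $\Omega$ of mass $\pi_1(S)$ and a $Y$-valued measure $m$ on $\Omega$ with $|m|\le\rho$ and $SF=\int F\,dm$ for all $F\in C(\Omega)$. In particular $\|S\|_{\rm pint}\le\pi_1(S)$.

**Proof.** Domination with the norming set $\{\delta_\omega\}$ gives $\rho$ of mass $\pi_1(S)$ with $\|SF\|\le\int|F|\,d\rho$. So $S$ extends to a contraction $L_1(\rho)\to Y$, and (M5) provides $m$. The image of $m$ under $\omega\mapsto\delta_\omega$ represents $S$. $\blacksquare$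

**Proof of (B2).** **Step 1: extend $U$ to $C(T\times K)$.** We have $C(T,X)\subset C(T\times K)$ isometrically via $\tilde f(t,x^*)=x^*(f(t))$. Let $\mu$ represent $U$. The contraction $C(T,X)\to L_\infty(|\mu|)$, $f\mapsto(\xi\mapsto\xi(f))$, extends to a contraction on $C(T\times K)$, because $L_\infty(|\mu|)$ is 1-injective. The operator $L_\infty(|\mu|)\to Y$, $h\mapsto\int h\,d\mu$, satisfies
$$\sum_i\Big\|\int h_i\,d\mu\Big\|\le\int\sum_i|h_i|\,d|\mu|\le|\mu|(\mathcal B)\sup_{|a_i|=1}\Big\|\sum_ia_ih_i\Big\|_\infty,$$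
so its $\pi_1$ is at most $|\mu|(\mathcal B)$. The composition $S:C(T\times K)\to Y$ satisfies $S\tilde f=Uf$ and $\pi_1(S)\le|\mu|(\mathcal B)$.

**Step 2: read off $G$.** Take $m$ and $\rho$ from Lemma 8 with $\Omega=T\times K$, and put $G'(E)x=\int_{E\times K}x^*(x)\,dm$. Then $G':\Sigma\to L(X,Y)$ is finitely additive and $\|G'(E)\|\le\rho(E\times K)$, which is a regular measure in $E$ by (M3). Moreover $\int\varphi\,d\langle G'x,y^*\rangle=\int\varphi(t)x^*(x)\,d(y^*m)=y^*U(\varphi\otimes x)$. By Lemma 1, $G'=G$.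

**Step 3: estimate.** Restricting $m$ to $E\times K$ and projecting to $K$ gives a measure that represents $G(E)$, so $G(E)\in PI(X,Y)$ and $\|G(E)\|_{\rm pint}\le|m|(E\times K)$. Summing over a partition, $|G|_{\rm pint}\le|m|(T\times K)\le\pi_1(S)\le|\mu|(\mathcal B)$. Take the infimum over $\mu$. $\blacksquare$

**Proof of (B3).** If $T$ is scattered, Proposition 2 gives $U\in PI(C(T,X),Y)$ with $\|U\|_{\rm pint}\le|G|_{\rm pint}$, and (B2) gives equality. If $T$ is not scattered, the conjecture fails for $X=\ell_2$ and some $Y$ by Theorem A. $\blacksquare$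

**Proof of (B5).** Let (1) and (2) hold for $U$. Put $U'h=U(p\circ h)$ for $h\in C(T,C(\Omega))=C(T\times\Omega)$. Its representing measure is $G'(E)=G(E)p$. Indeed $G'$ has finite semivariation, $G'_{y^*}=p^*G_{y^*}$ is a measure by (M2), and $y^*U'h=\int p\circ h\,dG_{y^*}=\int h\,d(p^*G_{y^*})$, first for $h=\varphi\otimes h_0$ and then by density. By the ideal property $G'(E)\in PI(C(\Omega),Y)$ and $|G'|_{\rm pint}\le\|p\||G|_{\rm pint}$. By (9), $\pi_1(U')\le\|p\||G|_{\rm pint}$, and since $U'$ is defined on $C(T\times\Omega)$, Lemma 8 gives $\|U'\|_{\rm pint}\le\|p\||G|_{\rm pint}$. Finally $Uf=U'(i\circ f)$, so $\|U\|_{\rm pint}\le\|i\|\|p\||G|_{\rm pint}$. If $X=C(\Omega)$, take $i=p=\mathrm{id}$ and combine with (B2) to get equality. $\blacksquare$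

## 10. Property $(*)$ when $X^{**}$ is not injective

It remains to prove (B1). Suppose that $X$ fails $(*)$ at some $j$: no data $L_j,Z_j,A_j,B_j$ as in the definition exist for this $j$. Put $C=2\cdot4^j$. We show that $X^{**}$ is injective.

**Step 1: failure of $(*)$ as a trace inequality.** We claim that for every finite-dimensional $Z$ and all $A:X\to Z$, $B:Z\to X$,
$$|\operatorname{tr}(AB)|\le C\,\pi_1(A)\|B\|.\tag{10}$$
By homogeneity let $\pi_1(A)\le1$ and $\|B\|\le\frac12$; we must show $|\operatorname{tr}(AB)|\le4^j$. Taking as coordinates a finite $\frac12$-net of $U_{Z^*}$, we get $\kappa:Z\to\ell_\infty^M$ with $\frac12\|z\|\le\|\kappa z\|\le\|z\|$. Put $Z'=\kappa(Z)$, $A'=\kappa A:X\to Z'$, $B'=B\kappa^{-1}:Z'\to X$. Then $\|B'\|\le1$, $\pi_1(A')\le1$ and $\operatorname{tr}(A'B')=\operatorname{tr}(AB)$. By domination there is a regular probability $\rho$ on $K$ with $\|A'x\|\le\int|x^*(x)|\,d\rho$. So each of the $M$ coordinates of $A'$ defines a functional of norm at most $1$ on the subspace of $L_1(\rho)$ formed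 by the functions $x^*\mapsto x^*(x)$. Extending these by Hahn–Banach we get a contraction $\hat A:L_1(\rho)\to\ell_\infty^M$ that maps $x^*\mapsto x^*(x)$ to $A'x$. By (M5), $\alpha(D)=\hat A(1_D)$ is an $\ell_\infty^M$-valued measure of variation at most $1$ with $A'x=\int x^*(x)\,d\alpha$. So $\ell_\infty^M,Z',A',B'$ satisfy every requirement of $(*)$ at $j$ except possibly the trace condition. Since $(*)$ fails at $j$, $|\operatorname{tr}(A'B')|<4^j$.

**Step 2: by duality, operators into $X$ factor through $\ell_\infty^N$.** Let $\dim Z<\infty$, and for $b\in L(Z,X)$ put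
$$\gamma(b)=\inf\{\|v\|\|u\|:\ b=vu,\ u:Z\to\ell_\infty^N,\ v:\ell_\infty^N\to X,\ N\in\mathbb N\}.$$
This is finite, and equivalent to the operator norm. Clearly $\gamma(b)\ge\|b\|$. If $\kappa:Z\to\ell_\infty^M$ is an into isomorphism and $r$ a projection of $\ell_\infty^M$ onto $\kappa(Z)$, then $b=(b\kappa^{-1}r)\kappa$, so $\gamma(b)\le\|\kappa^{-1}r\|\|\kappa\|\|b\|$. It is a norm: if $b=vu$ and $b'=v'u'$ with $\|u\|=\|u'\|=1$, then $(u,u'):Z\to\ell_\infty^{N+N'}$ and $(v,v'):\ell_\infty^{N+N'}\to X$ factor $b+b'$ and have norms at most $1$ and $\|v\|+\|v'\|$.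

Every bounded functional $\ell$ on $L(Z,X)=Z^*\otimes X$ has the form $b\mapsto\operatorname{tr}(Ab)$ with $A\in L(X,Z)$: define $A$ by $\zeta(Ax)=\ell(\zeta\otimes x)$ for $\zeta\in Z^*$. We claim that its norm dual to $\gamma$ is $\pi_1(A)$. This dual norm is the supremum of $|\operatorname{tr}(Avu)|$ over $\|v\|\le1$, $\|u\|\le1$. An operator $u$ with $\|u\|\le1$ is a family $(\zeta_i)_{i\le N}$ in $U_{Z^*}$, and $\operatorname{tr}(Avu)=\sum_i\zeta_i(Ave_i)$. For fixed $v$ the supremum over $u$ is therefore $\sum_i\|Ave_i\|$. Since $\|v\|=\sup_{x^*\in K}\sum_i|x^*(ve_i)|$, the supremum over $\|v\|\le1$ is $\pi_1(A)$ by definition. Hahn–Banach and (10) now give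
$$\gamma(b)=\sup_{\pi_1(A)\le1}|\operatorname{tr}(Ab)|\le C\|b\|\qquad(b\in L(Z,X)).$$

**Step 3: factor $J_X$ through a space $C(\Omega)$.** By Step 2, for each nonzero finite-dimensional $Z\subset X$ the inclusion $Z\to X$ equals $v_Zu_Z$ with $u_Z:Z\to\ell_\infty^{N_Z}$, $\|u_Z\|\le1$, and $v_Z:\ell_\infty^{N_Z}\to X$, $\|v_Z\|\le2C$. Extend $u_Z$ coordinatewise by Hahn–Banach to $\tilde u_Z:X\to\ell_\infty^{N_Z}$ with $\|\tilde u_Z\|\le1$. Let $\Gamma$ be the disjoint union of the index sets $\{1,\dots,N_Z\}$ and let $\mathcal U$ be an ultrafilter on the set of all these $Z$ that contains $\{Z:Z\supset Z_0\}$ for each $Z_0$. Define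
$$u:X\to\ell_\infty(\Gamma),\ u(x)=(\tilde u_Zx)_Z,\qquad v:\ell_\infty(\Gamma)\to X^{**},\ v\big((a_Z)_Z\big)=w^*\text{-}\lim_{\mathcal U}J_Xv_Za_Z.$$
The limit exists because balls of $X^{**}$ are weak*-compact, and $u$, $v$ are linear with $\|u\|\le1$, $\|v\|\le2C$. If $x\in Z$, then $v_Z\tilde u_Zx=v_Zu_Zx=x$; hence $vu=J_X$. The space $\ell_\infty(\Gamma)$ is a $C(\Omega)$, with $\Omega$ the Stone–Čech compactification of the discrete set $\Gamma$.

**Step 4: pass to biduals.** Since $J_X^*J_{X^*}=\mathrm{id}_{X^*}$, taking adjoints gives $(J_{X^*})^*J_X^{**}=\mathrm{id}_{X^{**}}$. With $J_X=vu$,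
$$\mathrm{id}_{X^{**}}=(J_{X^*})^*\,v^{**}\,u^{**},$$
a factorization through $C(\Omega)^{**}$. This space is the dual of an $L_1$-space, hence an $L_\infty$-space over a localizable measure, and so it is injective. Then $X^{**}$ is injective too: given $E\subset F$ and $S:E\to X^{**}$, extend $u^{**}S$ to $F\to C(\Omega)^{**}$ and compose with $(J_{X^*})^*v^{**}$.

So if $X^{**}$ is not injective, then $X$ has $(*)$, and Theorem A applies to $X$ and every non-scattered $T$. The equivalence "$X$ is an $\mathcal L_\infty$-space if and only if $X^{**}$ is injective" is due to Lindenstrauss and Rosenthal (*The $\mathcal L_p$ spaces*, Israel J. Math. 7 (1969)); it is used only to rephrase the condition on $X$. This proves (B1), and with it Theorem B. $\blacksquare$
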